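# Polynomial automorphisms with trivial centralizer are dense

## 1. A cascade of shears

Fix $k\ge 2$, a polynomial $p\in\mathbb C[t]$, an integer $D\ge 2$ with $D>\deg p$, and a number $\eta\in\mathbb C$. These notes turn on the map
$$T(x)=\bigl(x_1,\;x_2+\eta x_1^{D},\;\dots,\;x_{k-1}+\eta x_{k-2}^{D},\;x_k+p(x_1)+\eta x_{k-1}^{D}\bigr).\tag{1}$$
For $k=2$ this reads $T(x)=(x_1,\,x_2+p(x_1)+\eta x_1^D)$. For $k=3$ it is
$$T(x)=(x_1,\;x_2+\eta x_1^D,\;x_3+p(x_1)+\eta x_2^D).$$
One solves $T(x)=y$ coordinate by coordinate, so $T$ is a polynomial bijection of $\mathbb C^k$ with polynomial inverse.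

When $\eta=0$, $T$ is the plain shear $x\mapsto(x_1,\dots,x_{k-1},x_k+p(x_1))$. When $\eta$ is small and nonzero, $T$ is close to that shear on every compact set, but its behavior at infinity is very different. We measure this behavior by top-degree parts.

**Definition (degree and top form).** For a polynomial map $h:\mathbb C^k\to\mathbb C^k$, $\deg h$ is the largest degree of its components, and $\hat h$ is the homogeneous part of $h$ of degree $\deg h$. So $\hat h\not\equiv0$, though some components of $\hat h$ may vanish.

For $\eta\ne0$ the top form of $T$ is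
$$\hat T(x)=\eta\,(0,x_1^D,\dots,x_{k-1}^D).\tag{2}$$
It vanishes exactly on the line $\mathbb Ce_k$, and its image is the whole hyperplane $\{x_1=0\}$.

Now the inverse. If $T(x)=y$, then $x_1=y_1$, $x_j=y_j-\eta x_{j-1}^{D}$ for $1<j<k$, and $x_k=y_k-p(y_1)-\eta x_{k-1}^{D}$. By induction $x_j$ has degree $D^{j-1}$ in $y$ and its top part is a nonzero multiple of $y_1^{D^{j-1}}$. For $j=k$ we use $\deg p<D\le D^{k-1}$. Hence
$$\widehat{T^{-1}}(y)=c\,y_1^{D^{k-1}}e_k,\qquad c\ne0.\tag{3}$$
For $k=3$, for instance, $x_3=y_3-p(y_1)-\eta(y_2-\eta y_1^D)^D$, whose top part is $-\eta(-\eta)^Dy_1^{D^2}$.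

So $\hat T$ has a zero set that is only a line, while $\widehat{T^{-1}}$ takes all its values in a single line. A zero line for $\hat T$ cannot be avoided. Let $f$ be a polynomial automorphism of degree $d\ge2$ whose inverse $\varphi$ has degree $\delta$. Since $f\circ\varphi=\mathrm{id}$ has degree $1<d\delta$, the part of degree $d\delta$ vanishes, i.e. $\hat f\circ\hat\varphi=0$ with $\hat\varphi\not\equiv0$. So $\hat f$ always vanishes on some line through $0$, and for the cascade it vanishes on nothing more.

## 2. Centralizers and the density question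

Let $\operatorname{Aut}(\mathbb C^k)$ be the group of polynomial automorphisms: bijections $f:\mathbb C^k\to\mathbb C^k$ with polynomial components. The inverse is then also polynomial. Consequently $\det Df$ is a polynomial without zeros, hence a nonzero constant. The centralizer of $f$ is $C(f)=\{g\in\operatorname{Aut}(\mathbb C^k):gf=fg\}$, where we write $gf$ for $g\circ f$. It always contains the powers of $f$.

**Definition (trivial centralizer).** $f$ has trivial centralizer, written $C(f)\simeq\mathbb Z$, if $f$ has infinite order and $C(f)=\{f^n:n\in\mathbb Z\}$.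

A question of S. Smale, formulated in this context in the paper "On Commuting Polynomial Automorphisms of $\mathbb C^k$, $k\ge3$", which gives a partial answer, asks: can any polynomial automorphism of $\mathbb C^k$ be the uniform limit, on compact sets, of polynomial automorphisms with trivial centralizer? The answer proved here is yes. An automorphism is called *triangular* if its $j$-th component is a nonzero constant times $x_j$ plus a polynomial in $x_1,\dots,x_{j-1}$. The map (1) is an example.

**Theorem 1.** Let $k\ge2$ and $F\in\operatorname{Aut}(\mathbb C^k)$. There are $f_n\in\operatorname{Aut}(\mathbb C^k)$ with $C(f_n)=\{f_n^j:j\in\mathbb Z\}\simeq\mathbb Z$ and $f_n\to F$ uniformly on compact sets. Moreover one can take $\det Df_n=\det DF$, each $f_n$ a composition of affine and triangular automorphisms, and then also $f_n^{-1}\to F^{-1}$ uniformly on compact sets. For $k=1$ no automorphism has trivial centralizer, so $k\ge2$ is the exact range.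

*The case $k=1$.* $\operatorname{Aut}(\mathbb C)$ consists of the maps $z\mapsto\alpha z+\beta$, $\alpha\neq0$. If $\alpha=1$, the map commutes with all translations. If $\alpha\ne1$, it commutes with all affine maps fixing its fixed point $\beta/(1-\alpha)$. In both cases the centralizer is uncountable, so it is not $\simeq\mathbb Z$. This settles the last sentence of Theorem 1.

*Small cases in dimension 2.* Four examples show what has to be avoided.

* The identity commutes with everything, and the shear $(x,y+p(x))$ commutes with every shear $(x,y+r(x))$. Such centralizers are enormous.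
* The map $g(x,y)=(y,x+y^2)$ has $\hat g=(0,y^2)$, and $\hat g\circ\hat g=(0,y^4)\not\equiv0$, so $\deg g^2=4$. In the same way $\deg g^n=2^n$. So $g$ has infinite order, and $f=g^2$ does not have trivial centralizer: $g\in C(f)$ but $g\notin\langle g^2\rangle$. Roots enlarge the centralizer.
* The map $f(x,y)=(y,x+y^3)$ commutes with $-\mathrm{id}$, since $f(-x,-y)=(-y,-x-y^3)$. Affine symmetries enlarge the centralizer too.
* For $g(x,y)=(y,x+y^2)$ itself neither obstruction occurs, and we shall see in Section 4 that $C(g)=\langle g\rangle$.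

The cascade (1) will be used as follows. Approximate $F$ by a composition of an affine map and plain shears. Replace every shear by a cascade, conjugated by a linear map and of very small $\eta$. Then show that the resulting map, after a generic small change of its affine data, has trivial centralizer.

## 3. Comparing top forms, and where plain shears fail

If $\deg h_i=e_i\ge1$, then $\deg(h_1h_2)\le e_1e_2$, and the homogeneous part of degree $e_1e_2$ of $h_1h_2$ is $\hat h_1\circ\hat h_2$. Therefore
$$\deg(h_1h_2)=e_1e_2\iff\hat h_1\circ\hat h_2\not\equiv0,\quad\text{and in that case }\ \widehat{h_1h_2}=\hat h_1\circ\hat h_2.\tag{4}$$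
The composition can drop degree: for $h_1=(x,y+x^2)$ and $h_2=(x,y-x^2)$, $\hat h_1\circ\hat h_2=0$ and $h_1h_2=\mathrm{id}$. If $gf=fg$, comparing parts of degree $\deg f\deg g$ gives
$$\hat f\circ\hat g=\hat g\circ\hat f.\tag{5}$$

A first attempt at Theorem 1 is to add a high-degree term to each plain shear without a cascade, using $x\mapsto(x_1,\dots,x_{k-1},x_k+p(x_1)+\eta x_1^D)$. Its top form $\eta x_1^De_k$ takes values in one line, and so does that of its inverse. A composition of such maps, in general position, has
$$\hat f=c_1\ell_1^{d}w_1,\qquad \hat\varphi=c_2\ell_2^{\delta}w_2\qquad(\varphi=f^{-1})$$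
with linear forms $\ell_i$ and vectors $w_i$. Let $g\in C(f)$ have degree $e$. If $\ell_1\circ\hat g\not\equiv0$, then (5) reads $c_1(\ell_1\circ\hat g)^dw_1=c_1^e\ell_1^{de}\,\hat g(w_1)$, which forces $\ell_1\circ\hat g$ to be a multiple of $\ell_1^e$. This is a strong constraint. The same works with $\varphi$ if $\ell_2\circ\hat g\not\equiv0$. But if
$$\ell_1\circ\hat g\equiv0\quad\text{and}\quad\ell_2\circ\hat g\equiv0,$$
then (5) says $0=\hat g\circ\hat f$, respectively $0=\hat g\circ\hat\varphi$, and the argument has nothing to use. For $k=2$ and $\ker\ell_1\ne\ker\ell_2$ this case cannot occur, since $\hat g$ would take values in $\ker\ell_1\cap\ker\ell_2=0$. For $k\ge3$ the intersection is nonzero and the argument stops.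

The trouble is real. On $\mathbb C^4$ put $f(x,y,z,w)=(y,x+y^3,w,z+w^2)$. Then $\hat f=(0,y^3,0,0)$ and $\hat\varphi=(-x^3,0,0,0)$, so $\ell_1=y$ and $\ell_2=x$. The map $g=(x,y,w,z+w^2)$ commutes with $f$, and $\hat g=(0,0,0,w^2)$ is killed by both $\ell_1$ and $\ell_2$. Similarly $(y,x+y^2,z)$ on $\mathbb C^3$ has both top forms with values in a line, and it commutes with every $(x,y,\alpha z+\beta)$, $\alpha\ne0$.

The way past this point is an asymmetric requirement: $\hat\varphi$ still takes values in a line, but $\hat f$ has the smallest possible zero set, as in (2). Then an element $g$ invisible to $\hat\varphi$ is seen by $\hat f$.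

## 4. A rigidity theorem for commuting automorphisms

**Hypotheses (H).** Let $f\in\operatorname{Aut}(\mathbb C^k)$, $k\ge2$, $\varphi=f^{-1}$, $d=\deg f\ge2$, $\delta=\deg\varphi\ge2$. There are $q\in\mathbb C^k$ and a linear form $\ell$ with $\ell(q)\ne0$ such that, with $Y:=\ker\ell$:

* (H1) $\hat f^{-1}(0)=\mathbb Cq$ and $\hat f(\mathbb C^k)\subset Y$;
* (H2) $\hat\varphi=c\,\ell^\delta q$ with $c\in\mathbb C^*$;
* (H3) the map $f_Y:\mathbb P(Y)\to\mathbb P(Y)$ induced by $\hat f|_Y$ admits no algebraic set $\emptyset\ne Z\subsetneq\mathbb P(Y)$ with $f_Y^{-1}(Z)=Z$.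

The map $f_Y$ is well defined: $\hat f$ vanishes only on $\mathbb Cq$, and $\mathbb Cq\cap Y=0$, so $\hat f$ has no zero on $Y\setminus0$.

*Example for (H), $k=2$.* For $g=(y,x+y^2)$: $\hat g=(0,y^2)$ vanishes exactly on $\mathbb Ce_1$ and has values in $\mathbb Ce_2$. The inverse is $(u,v)\mapsto(v-u^2,u)$, with top form $-u^2e_1$. So (H1), (H2) hold with $q=e_1$, $\ell=x$. And $\mathbb P(Y)$ is a point, which has no nonempty proper subset, so (H3) is empty. This is so for every $k=2$ case.

*Example for (H3), $k=3$.* Now $\mathbb P(Y)\cong\mathbb P^1$, and proper algebraic subsets are finite. The map $u\mapsto u^2$ violates (H3), because the preimage of $0$ is $0$. The map $u\mapsto\bigl(\frac{u+1}{u-1}\bigr)^2$ satisfies it. Indeed, let $Z$ be finite and nonempty with preimage $Z$. Every point of $Z$ has at least one preimage, and the preimages of the points of $Z$ are $|Z|$ in total, so every point of $Z$ has exactly one. The map has degree 2, so each such preimage is one of the critical points $\pm1$; hence $Z\subset\{1,-1\}$. But the map sends $Z$ to $Z$, while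 $-1\mapsto0$ and $1\mapsto\infty$, a contradiction.

A *perfect power* is an integer $a^m$ with $a,m\ge2$.

**Theorem 2.** Let $f$ satisfy (H). Let $K$ be the group of affine elements of $C(f)$. Then $K$ is finite and normal in $C(f)$, $C(f)/K$ is infinite cyclic, and $[C(f):\langle f\rangle]=m|K|<\infty$, where $d=e_0^m$ for integers $e_0\ge2$, $m\ge1$. In particular, if $d$ is not a perfect power and $K=\{1\}$, then $C(f)=\langle f\rangle\simeq\mathbb Z$.

*Proof.* Split $C(f)=A\sqcup B$, where
$$A=\{g\in C(f):\ell\circ\hat g\not\equiv0\},\qquad B=\{g\in C(f):\ell\circ\hat g\equiv0\}.$$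
By (H1), $f\in B$. By (H2) and $\ell(q)\ne0$, $\varphi\in A$. For an affine element, $\hat g$ is an invertible linear map, so $\ell\circ\hat g\ne0$. Thus $K\subset A$, in particular $1\in A$, and every element of $B$ has degree $\ge2$. Elements of $A$ are seen by $\hat\varphi$; elements of $B$ will be controlled by $\hat f$.

**Step 1 (degrees multiply in $A$).** We show that for $g\in A$ of degree $e$, $\ell\circ\hat g=\kappa\,\ell^e$ with $\kappa\ne0$, and deduce that $A$ is a semigroup on which $\deg$ is multiplicative.

We have $\hat\varphi\circ\hat g=c(\ell\circ\hat g)^\delta q\not\equiv0$. Since $g\varphi=\varphi g$, (5) gives $\hat g\circ\hat\varphi=\hat\varphi\circ\hat g$. The left side at $x$ is $\hat g(c\,\ell(x)^\delta q)=c^e\ell(x)^{\delta e}\hat g(q)$. So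
$$c^e\ell^{\delta e}\,\hat g(q)=c\,(\ell\circ\hat g)^\delta q .$$
Apply $\ell$: since $\ell(q)\ne0$, $(\ell\circ\hat g)^\delta$ is a multiple of $\ell^{\delta e}$, and a nonzero one because $\ell\circ\hat g\not\equiv0$. By unique factorization in $\mathbb C[z_1,\dots,z_k]$, $\ell\circ\hat g=\kappa\ell^e$ with $\kappa\ne0$.

If $g_1,g_2\in A$ and $e_1=\deg g_1$, then $\ell\circ\hat g_1\circ\hat g_2=\kappa_1(\ell\circ\hat g_2)^{e_1}\not\equiv0$. Hence $\hat g_1\circ\hat g_2\not\equiv0$, and by (4) degrees multiply and $\widehat{g_1g_2}=\hat g_1\circ\hat g_2$. As $\ell\circ\widehat{g_1g_2}\not\equiv0$, $g_1g_2\in A$.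

**Step 2 (degrees multiply in $B$).** We show that for $g\in B$ the form $\hat g$ has no zero on $Y\setminus0$, and deduce that $B$ is a semigroup on which $\deg$ is multiplicative. This is the case in which the attempt of Section 3 had no information, and here (H1) and (H3) are used.

For $g\in B$, $\hat g(\mathbb C^k)\subset Y$. If $\hat f(\hat g(x))=0$, then $\hat g(x)\in\mathbb Cq\cap Y=0$. Thus
$$\hat f(\hat g(x))=0\iff\hat g(x)=0.\tag{6}$$
In particular $\hat f\circ\hat g\not\equiv0$, and by (5) $\hat g\circ\hat f=\hat f\circ\hat g\not\equiv0$. Since $\hat f$ has values in $Y$, this shows $\hat g|_Y\not\equiv0$. So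
$$Z=\{[x]\in\mathbb P(Y):\hat g(x)=0\}$$
is a proper algebraic subset of $\mathbb P(Y)$. For $x\in Y\setminus0$,
$$[x]\in Z\iff\hat g(x)=0\iff\hat f(\hat g(x))=0\iff\hat g(\hat f(x))=0\iff f_Y([x])\in Z,$$
using (6) and then (5). So $f_Y^{-1}(Z)=Z$, and (H3) gives $Z=\emptyset$.

If $g_1,g_2\in B$, choose $x$ with $\hat g_2(x)\ne0$. This vector lies in $Y\setminus0$, so $\hat g_1(\hat g_2(x))\ne0$. By (4) degrees multiply and $\widehat{g_1g_2}=\hat g_1\circ\hat g_2$, which has values in $Y$. So $g_1g_2\in B$.

**Step 3 (trichotomy).** We show $C(f)=B\sqcup K\sqcup B^{-1}$, so that every commuting map is expanding like $f$, affine, or the inverse of an expanding one.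

Let $g\in C(f)$ with $g\notin B$ and $g^{-1}\notin B$. Then $g,g^{-1}\in A$, and by Step 1 $\deg g\cdot\deg g^{-1}=\deg 1=1$, so $g$ is affine. For disjointness: if $g,g^{-1}\in B$, then $1\in B$ by Step 2, which is false. And $K=K^{-1}\subset A$ is disjoint from $B$ and from $B^{-1}$.

**Step 4 ($K$ acts on $B$ and is normal).** We show $KB=BK=B$ with degrees preserved, and that $K$ is normal, so that $C(f)/K$ makes sense.

Let $u\in K$ have linear part $u_0$, and let $b\in B$. By Step 1 with $e=1$, $\ell\circ u_0$ is a nonzero multiple of $\ell$, so $u_0Y=Y$. The maps $u_0\circ\hat b$ and $\hat b\circ u_0$ are nonzero with values in $Y$. They are the top forms of $ub$ and $bu$. So $ub,bu\in B$, of degree $\deg b$. Since $1\in K$, $KB=BK=B$.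

For normality, consider $bub^{-1}$. If it equals some $b'\in B$, then $bu=b'b$, so $\deg b=\deg b'\deg b$ with $\deg b'\ge2$, impossible. This holds for every $u\in K$. If $bub^{-1}\in B^{-1}$, then its inverse $bu^{-1}b^{-1}$ lies in $B$, which was just excluded with $u^{-1}$ in place of $u$. By Step 3, $bub^{-1}\in K$. Next, if $b^{-1}ub=b'\in B$, then $ub=bb'$ and $\deg b=\deg b\deg b'$, impossible; $b^{-1}ub\in B^{-1}$ is excluded by passing to $u^{-1}$. So $b^{-1}ub\in K$. By Step 3 every element of $C(f)$ normalizes $K$.

**Step 5 (the quotient is cyclic).** We divide with remainder, using the degree as size.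

The set $B$ contains $f$. Let $g\in B$ have minimal degree $e_0\ge2$ in $B$, and let $h\in B$. Suppose $n\ge0$ and $r:=g^{-n}h\in B\cup K$. Then $h=g^nr$, and Steps 2 and 4 give $\deg h=e_0^n\deg r\ge e_0^n$. So the set of such $n$ is bounded. It contains $0$. Take $n$ maximal, and $r=g^{-n}h$.

Suppose $r\in B$. By maximality $g^{-1}r\notin B\cup K$, so by Step 3 $g^{-1}r\in B^{-1}$, i.e. $r^{-1}g\in B$. Then $g=r\cdot(r^{-1}g)$ is a product of two elements of $B$, and $e_0=\deg r\cdot\deg(r^{-1}g)\ge2e_0$, a contradiction. Hence $r\in K$ and $h\in g^nK$. Here $n\ge1$, because $h\notin K$.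

So $B\subset\bigcup_{n\ge1}g^nK$, and by Step 3 $C(f)=\langle g\rangle K$. For $n\ge1$, $g^n\in B$ is not in $K$, so $gK$ has infinite order. Thus $C(f)/K$ is infinite cyclic, generated by $gK$. For $h=f$ we get $f\in g^mK$ with $m\ge1$, and by Step 4 $d=\deg g^m=e_0^m$. The image of $f$ in $C(f)/K\simeq\mathbb Z$ is $m$ times a generator. So $[C(f):\langle f\rangle K]=m$ and $\langle f\rangle\cap K=1$, hence $[\langle f\rangle K:\langle f\rangle]=|K|$. The index of $\langle f\rangle$ is $m|K|$, once $K$ is known to be finite.

**Step 6 (the linear symmetry group is finite).** We bound the linear parts of elements of $K$ by a finite group which depends only on the two top forms. Let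
$$G=\{g_0\in GL_k(\mathbb C):\ g_0\hat f=\hat fg_0,\ \ g_0\hat\varphi=\hat\varphi g_0\}.\tag{7}$$
If $g\in K$ has linear part $g_0$, then (5) for $gf=fg$ and for $g\varphi=\varphi g$ shows $g_0\in G$. We claim that $G$ is finite.

Let $g_0\in G$. By (H2), $\ell^\delta\,g_0q=(\ell\circ g_0)^\delta q$. Evaluating where $\ell\ne0$ gives $g_0q=\alpha q$ for some $\alpha\ne0$. Then $(\ell\circ g_0)^\delta=\alpha\ell^\delta$, so $\ell\circ g_0=\beta\ell$ with $\beta^\delta=\alpha$. Evaluating $\ell\circ g_0=\beta\ell$ at $q$ gives $\alpha\ell(q)=\beta\ell(q)$, so $\beta=\alpha$ and $\alpha^{\delta-1}=1$. In particular $|\alpha|=1$ and $g_0Y=Y$.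

The restriction $R=g_0|_Y$ commutes with $P:=\hat f|_Y:Y\to Y$. Since $P$ is homogeneous of degree $d$ without zeros on $Y\setminus0$, compactness of the unit sphere gives $m_1,m_2>0$ with
$$m_1|x|^d\le|P(x)|\le m_2|x|^d\qquad(x\in Y).$$
Let $\mathcal K\subset Y$ be the set of points with bounded $P$-orbit. If $|x|\le r_1:=m_2^{-1/(d-1)}$, then $|P(x)|\le m_2|x|^{d-1}|x|\le|x|$, and the orbit stays in this ball. If $|x|>r_2:=m_1^{-1/(d-1)}$, then $s:=m_1|x|^{d-1}>1$ and $|P(x)|\ge s|x|$; the norm has grown, so the same estimate applies again with at least the same factor, and $|P^n(x)|\ge s^n|x|\to\infty$. Hence $\{|x|\le r_1\}\subset\mathcal K\subset\{|x|\le r_2\}$. As $P^n(R^{\pm1}x)=R^{\pm1}P^n(x)$, $\mathcal K$ is invariant under $R^{\pm1}$. So $R^{\pm1}$ maps the ball of radius $r_1$ into the ball of radius $r_2$, and $\|R^{\pm1}\|\le r_2/r_1$, a bound independent of $g_0$.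

As $\mathbb C^k=\mathbb Cq\oplus Y$ and $g_0$ is $\alpha\oplus R$, the matrices $g_0$ and $g_0^{-1}$ are bounded uniformly over $G$. The conditions (7) are polynomial equations in the entries of $g_0$. So $\{(g_0,s):g_0\text{ satisfies }(7),\ s\det g_0=1\}$ is an affine algebraic set, and it is bounded. A bounded affine algebraic set $X$ is finite: Noether normalization gives a linear projection with finite fibers from $X$ onto some $\mathbb C^r$, and boundedness forces $r=0$. So $G$ is finite.

**Step 7 ($K$ is finite).** The map $K\to G$ sending an affine map to its linear part is a homomorphism. It remains to see that its kernel, the translations in $K$, is trivial.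

Let $z\mapsto z+b$ commute with $f$. Iterating, $f(z+tb)=f(z)+tb$ for all $t\in\mathbb Z$. Both sides are polynomial in $t$, so this holds for all $t\in\mathbb C$. Compare the homogeneous parts of degree $d\ge2$ in the variables $(z,t)$: on the left $\hat f(z+tb)$, on the right $\hat f(z)$, because $tb$ has degree $1$. At $z=0$, $t=1$ this gives $\hat f(b)=0$, so $b\in\mathbb Cq$. The translation also commutes with $\varphi$, and the same comparison in degree $\delta\ge2$ gives $\hat\varphi(b)=0$, so $\ell(b)=0$. Since $\ell(q)\ne0$, $b=0$.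

Thus $K$ embeds in $G$ and is finite. Finally, if $d=e_0^m$ is not a perfect power, then $m=1$, and if also $K=\{1\}$, the index $m|K|$ is $1$: $C(f)=\langle f\rangle$, which is infinite. $\square$

*Check on $g=(y,x+y^2)$.* Here $d=\delta=2$. In Step 6, $\alpha^{\delta-1}=1$ gives $\alpha=1$, and on $Y=\mathbb Ce_2$ the scalar $R=r$ satisfies $ry^2=r^2y^2$, so $r=1$. Thus $G=K=\{1\}$. Since $2$ is not a perfect power, $C(g)=\langle g\rangle$, as announced.

## 5. Products of cascades satisfy the hypotheses

Fix $N\ge2$, polynomials $p_1,\dots,p_N\in\mathbb C[t]$, and *distinct primes* $D_i>\deg p_i$. Let $T_i$ be the cascade (1) with $p=p_i$, $D=D_i$ and a common $\eta$. For $B_1,\dots,B_N,A_0\in GL_k(\mathbb C)$ and $a\in\mathbb C^k$ put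
$$E_i=B_iT_iB_i^{-1},\qquad f_0=A_0E_1E_2\cdots E_N,\qquad f_a=f_0+a.\tag{8}$$
These are compositions of affine and triangular automorphisms. Let $v_i=B_ie_k$ and $\lambda_i=x_1\circ B_i^{-1}$. Let
$$\pi(x)=(x_1,\dots,x_{k-1}),\qquad\iota(y)=(0,y),\qquad h_D(y)=(y_1^D,\dots,y_{k-1}^D),$$
so that (2) reads $\hat T_i=\eta\,\iota h_{D_i}\pi$. Define $(k-1)\times(k-1)$ matrices
$$L_i=\pi B_i^{-1}B_{i+1}\iota\quad(i<N),\qquad L_N=\pi B_N^{-1}A_0B_1\iota .$$
We assume

* (G0) $\eta\ne0$;
* (G1) all $L_i$ are invertible;
* (G2) all entries of $L_N$ are nonzero;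
* (G3) $v_N\notin\mathbb Cv_{N-1}$.

*What (G1) means.* If $M\in GL_k$, then $\det(\pi M\iota)$ is the minor of $M$ obtained by deleting row $k$ and column $1$. By Cramer's rule it equals $\pm\det M\cdot(M^{-1})_{1k}$. For $M=B_i^{-1}B_{i+1}$, $(M^{-1})_{1k}$ is the first coordinate of $B_{i+1}^{-1}B_ie_k$, that is $\lambda_{i+1}(v_i)$. For $M=B_N^{-1}A_0B_1$ it is $\lambda_1(A_0^{-1}v_N)$. So (G1) is equivalent to
$$\lambda_{i+1}(v_i)\ne0\ \ (i<N),\qquad\lambda_1(A_0^{-1}v_N)\ne0.\tag{9}$$

**Proposition 3.** Under (G0)–(G2), every $f_a$ satisfies (H) with $q=v_N$, $\ell=\lambda_1\circ A_0^{-1}$, and $\hat f_a,\hat\varphi_a$ (where $\varphi_a=f_a^{-1}$) do not depend on $a$. Moreover $\deg f_a=\Delta:=\prod D_i$, which is squarefree and so not a perfect power.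

*Proof.* **Step 1 (H1).** We follow the zero set of the top form through the composition. By (2), $\hat E_i=B_i\hat T_iB_i^{-1}$ vanishes exactly on $\mathbb Cv_i$, and its image is $B_i\iota(\mathbb C^{k-1})=\ker\lambda_i$. Let $x\notin\mathbb Cv_N$. Then $0\ne\hat E_N(x)\in\ker\lambda_N$, and $v_{N-1}\notin\ker\lambda_N$ by (9). So $\hat E_N(x)\notin\mathbb Cv_{N-1}$, and $\hat E_{N-1}\hat E_N(x)$ is a nonzero element of $\ker\lambda_{N-1}$, which does not contain $v_{N-2}$; and so on. Hence $A_0\hat E_1\cdots\hat E_N$ vanishes exactly on $\mathbb Cv_N$. Being $\not\equiv0$, it is $\hat f_0$ by (4), and $\deg f_0=\Delta\ge2$. Its values lie in $A_0\ker\lambda_1=\ker\ell=Y$. Also $\ell(q)=\lambda_1(A_0^{-1}v_N)\ne0$ by (9). Adding the constant $a$ does not change the top form.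

The same argument with $N-1$ factors gives a fact needed later: for $f':=A_0E_1\cdots E_{N-1}$,
$$\text{the zero set of }\widehat{f'}\text{ is }\mathbb Cv_{N-1},\qquad\deg f'\ge2.\tag{10}$$

**Step 2 (H2).** We compute the top form of the inverse. By (3), $\widehat{E_i^{-1}}=c_i\lambda_i^{D_i^{k-1}}v_i$ with $c_i\ne0$. Substituting a form $\mu\,v_i$ ($\mu$ a scalar homogeneous polynomial) into $\widehat{E_{i+1}^{-1}}$ gives
$$c_{i+1}\,\lambda_{i+1}(v_i)^{D_{i+1}^{k-1}}\,\mu^{D_{i+1}^{k-1}}\,v_{i+1},$$
and $\lambda_{i+1}(v_i)\ne0$. So nothing cancels in $\varphi_0=E_N^{-1}\cdots E_1^{-1}A_0^{-1}$. Its top form is a nonzero multiple of $(\lambda_1\circ A_0^{-1})^\delta v_N=\ell^\delta q$, with $\delta=\Delta^{k-1}\ge2$. Since $\varphi_a(z)=\varphi_0(z-a)$, the top form does not depend on $a$.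

**Step 3 (the map on $\mathbb P(Y)$ and its fibers).** We turn (H3) into a statement about an explicit map. For $k=2$ there is nothing to prove. Let $k\ge3$ and $n=k-2\ge1$. The linear map $j=A_0B_1\iota:\mathbb C^{k-1}\to Y$ is an isomorphism. Since $\hat E_i=\eta B_i\,\iota h_{D_i}\pi\,B_i^{-1}$,
$$\hat f_0\circ j=A_0\hat E_1\cdots\hat E_N\,A_0B_1\iota=\mathrm{const}\cdot j\circ\Psi,\qquad\Psi=s_1s_2\cdots s_N,\quad s_i=h_{D_i}L_i,$$
with a nonzero constant, collecting the powers of $\eta$. So $f_Y$ is conjugate to the self-map $\Psi$ of $\mathbb P^n$, given by forms of degree $\Delta$ without common zero.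

The map $h_D$ on $\mathbb P^n$ is surjective, and two points have the same image exactly when, after scaling, their coordinates differ by $D$-th roots of unity. So its fibers are the orbits of the finite group $\Gamma=\mu_D^{n+1}$ acting on the coordinates. A point with exactly $z$ vanishing coordinates has exactly
$$D^{n-z}\tag{11}$$
preimages: $D^{n+1-z}$ choices of roots, modulo a common factor in $\mu_D$.

We need the following: *if $V\subset\mathbb P^n$ is closed and irreducible of dimension $m$, every irreducible component of $h_D^{-1}(V)$ has dimension $m$ and maps onto $V$.* Morphisms of projective varieties are closed, so $V$ is the finite union of the closed images of the components of $h_D^{-1}(V)$, and by irreducibility some component $X$ maps onto $V$. Then $\bigcup_{\gamma\in\Gamma}\gamma X$ is $\Gamma$-invariant, is contained in $h_D^{-1}(V)$ and maps onto $V$. As fibers are orbits, it equals $h_D^{-1}(V)$. So every component is some $\gamma X$, and maps onto $V$ with finite fibers, hence has dimension $m$. The same holds for $s_i=h_{D_i}L_i$, as $L_i$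 is bijective. Taking preimages one factor at a time, $\Psi^{-1}(V)$ is a finite union of irreducible closed sets of dimension $m$ mapping onto $V$. Distinct irreducible closed sets of equal dimension do not contain one another, so these are its components.

**Step 4 (a totally invariant set yields a cycle).** Suppose $\emptyset\ne Z\subsetneq\mathbb P^n$ is algebraic with $\Psi^{-1}(Z)=Z$. We extract components on which $\Psi$ acts cyclically. Let $m=\dim Z<n$. As $\Psi$ is surjective, $\Psi(Z)=Z$. The image of an $m$-dimensional component of $Z$ is closed, irreducible, of dimension $m$ (fibers are finite), and contained in $Z$; so it is an $m$-dimensional component. Conversely, let $V'$ be an $m$-dimensional component. By Step 3 the components of $\Psi^{-1}(V')\subset Z$ are irreducible of dimension $m$ and map onto $V'$; they are components of $Z$. So $\Psi$ acts surjectively on the finite set of $m$-dimensional components, hence permutes them, and $\Psi^{-1}(V')$ is a single component. Following one component we get a cycle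
$$V_1\to V_2\to\cdots\to V_l\to V_{l+1}=V_1,\qquad\Psi^{-1}(V_{j+1})=V_j.$$

**Step 5 (the product of the fiber cardinalities).** We compute the average size of the fibers along the cycle. Recall the degree of an irreducible closed $V\subset\mathbb P^n$ of dimension $m$: the number of points of $V\cap\Lambda$ for a generic linear subspace $\Lambda$ of codimension $m$. If a self-map of $\mathbb P^n$ given by forms of degree $\Delta$ without common zero maps $V$ onto $W$, with $\dim W=m$, and a generic point of $W$ has $\mu$ preimages in $V$, then the projection formula gives $\Delta^m\deg V=\mu\deg W$. For example, under $h_2$ on $\mathbb P^2$ the line $\{x_2=0\}$ maps $2:1$ onto itself, while the line $\{x_0+x_1+x_2=0\}$ maps $1:1$ onto the conic $u^2+v^2+w^2=2(uv+vw+wu)$. In both cases $2\deg V=\mu\deg W$.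

Let $\mu_j$ be the number of points of $\Psi^{-1}(y)$ for generic $y\in V_{j+1}$. All of them lie in $V_j$. So $\Delta^m\deg V_j=\mu_j\deg V_{j+1}$. Multiplying around the cycle, the degrees cancel:
$$\prod_{j=1}^l\mu_j=\Delta^{ml}.\tag{12}$$

**Step 6 (each fiber has at least $\Delta^m$ points).** We compute $\mu_j$ by (11). Fix $j$, put $W_N=V_j$ and $W_{i-1}=s_i(W_i)$. Then $W_0=\Psi(V_j)=V_{j+1}$, and all $W_i$ are closed and irreducible of dimension $m$. Moreover
$$s_i^{-1}(W_{i-1})=W_i.\tag{13}$$
Indeed, let $s_i(x)\in W_{i-1}$, and write $x=s_{i+1}\cdots s_N(x')$ by surjectivity. Then $\Psi(x')=s_1\cdots s_{i-1}(s_i(x))\in W_0=V_{j+1}$, so $x'\in V_j=W_N$, and $x\in W_i$. The other inclusion is clear.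

Call a set $\{x_s=0,\ s\in J\}$ a coordinate plane. For closed irreducible $W$ of dimension $m$ let $z(W)$ be the number of coordinates vanishing identically on $W$. Then $W$ lies in a coordinate plane of dimension $n-z(W)$, so
$$m\le n-z(W),\quad\text{with equality iff }W\text{ is a coordinate plane}.\tag{14}$$
For $0\le i\le N-1$ let $W_i^{\circ}\subset W_i$ be the set of points at which no further coordinate vanishes. Its complement in $W_i$ is a proper closed subset, of dimension $<m$, and so is the image of this complement in $W_0$ under $s_1\cdots s_i$. Let $y\in W_0$ avoid all these images. By (11) and (13), $y$ has $D_1^{n-z(W_0)}$ preimages under $s_1$, all of them in $W_1$, and in $W_1^\circ$ by the choice of $y$. Each of these has $D_2^{n-z(W_1)}$ preimages under $s_2$, all in $W_2$, and in $W_2^\circ$ if $2\le N-1$; and so on. Therefore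
$$\mu_j=\prod_{i=1}^ND_i^{\,n-z(W_{i-1})}\ \ge\ \prod_{i=1}^ND_i^{m}=\Delta^m.$$

**Step 7 (contradiction).** By (12) the inequality just proved is an equality for every $j$. So $z(W_{i-1})=n-m$ for all $i$, and by (14), for each $j$, the sets $W_0,\dots,W_{N-1}$ are coordinate planes of dimension $m$. Also $W_N=V_j$ is one, because it is the set $W_0$ belonging to the index $j-1$ (read cyclically). Now (13) for $i=N$ says $L_NW_N=h_{D_N}^{-1}(W_{N-1})$, and $h_{D_N}^{-1}$ of a coordinate plane is that plane. So
$$L_NW_N=W_{N-1}.$$
The plane $W_N$ contains some coordinate point $[e_s]$. By (G2) the vector $L_Ne_s$, a column of $L_N$, has only nonzero coordinates, so it lies in no proper coordinate plane. But $W_{N-1}$ is proper, as $m<n$. This contradiction proves (H3). $\square$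

## 6. Translations remove the affine symmetries

By Proposition 3 and Theorem 2, $C(f_a)=\langle f_a\rangle$ as soon as no affine map except the identity commutes with $f_a$. The free parameter is $a$.

One factor would not be enough for the argument below. For $f=(y,x+y^3)$ we ask for the pairs $(b,c)$ with $f(-z+b)=-f(z)+c$ for all $z$. The coefficient of $y^2$ in the second component forces $b_2=0$, and then $b=(b_1,0)$, $c=(0,b_1)$ is a solution for every $b_1$: a whole line of pairs, not one. With $N\ge2$ and (G3) there is at most one.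

**Proposition 4.** Assume (G0)–(G3). Then for all $a$ outside a finite union of proper affine subspaces of $\mathbb C^k$, the only affine map commuting with $f_a$ is the identity, and hence $C(f_a)=\langle f_a\rangle\simeq\mathbb Z$.

*Proof.* Let $G$ be the group (7) for $f_a$. It depends only on $\hat f_a$ and $\hat\varphi_a$, so by Proposition 3 it is the same for all $a$; and it is finite. For $g_0\in G$ let
$$\mathcal P(g_0)=\{(b,c)\in\mathbb C^k\times\mathbb C^k:\ f_0(g_0z+b)=g_0f_0(z)+c\ \text{ for all }z\}.$$

**Step 1 ($\mathcal P(g_0)$ has at most one element).** This makes the obstruction to $a$ a linear equation. Let $(b,c),(b_1,c_1)\in\mathcal P(g_0)$, $\beta=b-b_1$, $\gamma=c-c_1$. Subtracting the two identities and putting $w=g_0z+b_1$, we get $f_0(w+\beta)=f_0(w)+\gamma$ for all $w$. Iterating, $f_0(w+t\beta)=f_0(w)+t\gamma$ for $t\in\mathbb Z$, hence for all $t\in\mathbb C$. Comparing parts of degree $\deg f_0\ge2$ in $(w,t)$ and setting $w=0$, $t=1$ gives $\hat f_0(\beta)=0$. By (H1), $\beta=sv_N$ for some $s\in\mathbb C$.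

In (1) the variable $x_k$ occurs only as the summand $x_k$ of the last component. So $T_N(x+te_k)=T_N(x)+te_k$, and $E_N(w+tv_N)=E_N(w)+tv_N$. Since $f_0=f'E_N$ with $f'$ as in (10), writing $y=E_N(w)$, which is arbitrary, we get
$$f'(y+tsv_N)=f'(y)+t\gamma\qquad\text{for all }y\in\mathbb C^k,\ t\in\mathbb C.$$
The same comparison, in degree $\deg f'\ge2$, gives $\widehat{f'}(sv_N)=0$, so $sv_N\in\mathbb Cv_{N-1}$ by (10). By (G3), $s=0$. Hence $\beta=0$, and then $\gamma=0$.

**Step 2 (the excluded $a$).** Let $g(z)=g_0z+b$ commute with $f_a$. By Step 6 of the proof of Theorem 2, $g_0\in G$. The equation $f_a(g(z))=g(f_a(z))$ reads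
$$f_0(g_0z+b)+a=g_0f_0(z)+g_0a+b,\quad\text{i.e.}\quad(b,\,(g_0-1)a+b)\in\mathcal P(g_0).$$
If $g_0=1$, then $(0,0)\in\mathcal P(1)$, so by Step 1 $b=0$ and $g=\mathrm{id}$. If $g_0\ne1$, then $\mathcal P(g_0)$ is nonempty, so it is a single pair $(b,c)$ determined by $g_0$, and $(g_0-1)a=c-b$. As $g_0-1\ne0$, this confines $a$ to a proper affine subspace depending only on $g_0$. There are finitely many $g_0\in G$. For $a$ outside these subspaces the group $K$ of Theorem 2 is trivial. Since $\Delta$ is not a perfect power, Theorem 2 gives $C(f_a)=\langle f_a\rangle\simeq\mathbb Z$. $\square$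

## 7. Approximation by shears

The next lemma is due to Andersén (1990) and Andersén–Lempert (1992). Here is a proof in the form needed. For an affine map $A$, $\det A$ means the determinant of its linear part.

**Lemma 5.** Let $F\in\operatorname{Aut}(\mathbb C^k)$, $k\ge2$, $Q\subset\mathbb C^k$ compact, $\varepsilon>0$. There are an affine automorphism $A$ with $\det A=\det DF$, and finitely many shears $S_i(z)=z+p_i(\lambda_i(z))v_i$ with $p_i\in\mathbb C[t]$, $\lambda_i\ne0$ a linear form, $v_i\ne0$, $\lambda_i(v_i)=0$, such that $|AS_1\cdots S_N-F|<\varepsilon$ on $Q$.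

*Proof.* **Step 1 (divergence-free fields are sums of shear fields).** We show that every divergence-free homogeneous polynomial vector field of degree $m$ is a linear combination of fields $\lambda^mv$ with $\lambda(v)=0$. These are the fields whose flows are shears. For example, $(x,-y)$ on $\mathbb C^2$ is a combination of $(y,0)$, $(0,x)$ and $(x+y)(1,-1)=(x+y,-x-y)$:
$$(x,-y)=(x+y)(1,-1)-(y,0)+(0,x).$$

For $m=0$ the field is a constant $v$, and we pick any $\lambda\ne0$ with $\lambda(v)=0$. Let $m\ge1$. By duality in a finite-dimensional space it suffices to show: a linear functional $\Lambda$ on homogeneous fields of degree $m$ that vanishes on all $\lambda^mv$ with $\lambda(v)=0$ vanishes on all divergence-free fields. Write $\lambda=\sum\lambda_iz_i$ and $\theta_i(\lambda)=\Lambda(\lambda^me_i)$, a homogeneous polynomial of degree $m$ in $(\lambda_1,\dots,\lambda_k)$. So $\Lambda(\lambda^mv)=\sum_i\theta_i(\lambda)v_i$. The vector $v=\lambda_je_i-\lambda_ie_j$ satisfies $\lambda(v)=0$, so $\lambda_j\theta_i=\lambda_i\theta_j$. For $i\ne j$ the variables $\lambda_i,\lambda_j$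 are coprime, so $\lambda_i$ divides $\theta_i$, and the quotients agree: $\theta_i=c(\lambda)\lambda_i$ with a common homogeneous polynomial $c$ of degree $m-1$. Hence
$$\Lambda(\lambda^mv)=c(\lambda)\,\lambda(v)\qquad\text{for all }\lambda,v.$$
Expanding $\lambda(z)^{m-1}$ in monomials $z^\alpha$, the coefficients are nonzero multinomial numbers times $\lambda^\alpha$. So we may prescribe a linear functional $\gamma$ on homogeneous polynomials of degree $m-1$ on the monomials $z^\alpha$ so that $\gamma(\lambda(z)^{m-1})=c(\lambda)/m$ for all $\lambda$. Since $\operatorname{div}(\lambda^mv)=m\lambda^{m-1}\lambda(v)$, we get $\Lambda(\lambda^mv)=\gamma(\operatorname{div}(\lambda^mv))$ for all $\lambda,v$. Powers $\lambda^m$ span the homogeneous polynomials of degree $m$, so the $\lambda^mv$ span all fields of degree $m$, and $\Lambda=\gamma\circ\operatorname{div}$. This vanishes on divergence-free fields. In the resulting linear combinations we may omit zero fields, so $\lambda\ne0\ne v$.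

**Step 2 (an isotopy to the identity).** We connect $F$, up to an affine map, to the identity by a path of automorphisms. Let $A(z)=F(0)+DF(0)z$ and $U=A^{-1}F$. Then $\det A=\det DF$, $U(0)=0$, $DU(0)=\mathrm{id}$ and $\det DU\equiv1$. Put $U_t(z)=t^{-1}U(tz)$ for $t\ne0$ and $U_0=\mathrm{id}$. Because $U$ and $U^{-1}$ fix $0$ with derivative $\mathrm{id}$, both $U_t(z)$ and $U_t^{-1}(z)=t^{-1}U^{-1}(tz)$ are polynomial in $(t,z)$. So
$$X_t=(\partial_tU_t)\circ U_t^{-1}$$
is a vector field polynomial in $(t,w)$, and $\partial_tU_t=X_t\circ U_t$. Differentiating $\det DU_t\equiv1$ in $t$ gives $0=(\operatorname{div}X_t)\circ U_t\cdot\det DU_t$, so $\operatorname{div}X_t=0$. Splitting $X_t$ into its coefficients of powers of $t$ and these into homogeneous parts, each of which is divergence-free, Step 1 yields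
$$X_t=\sum_{i=1}^ra_i(t)\,\lambda_i^{m_i}v_i,\qquad a_i\in\mathbb C[t],\ \lambda_i(v_i)=0.$$

**Step 3 (Euler's method with shears).** We follow the path by small steps, each a composition of shears. Let $\Phi_{t,\tau}$ be the composition, over $i=1,\dots,r$, of the shears $z\mapsto z+\tau a_i(t)\lambda_i(z)^{m_i}v_i$. It is polynomial in $(t,\tau,z)$, it is the identity at $\tau=0$, and its $\tau$-derivative there is $X_t$. So
$$\Phi_{t,\tau}(w)=w+\tau X_t(w)+O(\tau^2),\qquad U_{t+\tau}(z)=U_t(z)+\tau X_t(U_t(z))+O(\tau^2),$$
locally uniformly. Choose $\rho$ with $|U_t(z)|\le\rho$ for $t\in[0,1]$, $z\in Q$. Let $M$ be a Lipschitz constant of all $X_t$, $t\in[0,1]$, on $\{|w|\le\rho+1\}$, and let $C$ be such that both remainders are at most $C\tau^2$ for $t,\,t+\tau\in[0,1]$, $\tau\ge0$, $|w|\le\rho+1$, respectively $z\in Q$.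

For $z\in Q$ put $z_0=z$, $z_j=\Phi_{(j-1)/n,\,1/n}(z_{j-1})$ and $\epsilon_j=|z_j-U_{j/n}(z)|$, so $\epsilon_0=0$. As long as $|z_{j-1}|\le\rho+1$,
$$\epsilon_j\le\Bigl(1+\frac Mn\Bigr)\epsilon_{j-1}+\frac{2C}{n^2}.$$
Inductively $\epsilon_j\le\frac{2C}{n^2}\sum_{i<j}(1+\frac Mn)^i\le\frac{2Ce^M}{n}$. For $n\ge2Ce^M$ this is at most $1$, so $|z_j|\le\rho+1$ and the induction continues up to $j=n$. Hence $\Phi_{(n-1)/n,1/n}\circ\cdots\circ\Phi_{0,1/n}\to U_1=U$ uniformly on $Q$. Composing with the affine map $A$, which is Lipschitz, gives the lemma. $\square$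

## 8. Density of automorphisms with trivial centralizer

*Proof of Theorem 1.* Let $F\in\operatorname{Aut}(\mathbb C^k)$, $k\ge2$, let $Q$ be compact and $\varepsilon>0$. Put $J=\det DF$.

**Step 1 (a base point in the family).** We write a shear approximation of $F$ as a degenerate member, $\eta=0$, of the family (8). By Lemma 5 there are $A'(z)=A_0'z+a'$ with $\det A_0'=J$ and shears $S_1,\dots,S_N$ with $|A'S_1\cdots S_N-F|<\varepsilon/2$ on $Q$. Adding identity shears ($p_i=0$) we may assume $N\ge2$. Choose $u_1$ with $\lambda_i(u_1)=1$ and a basis $u_2,\dots,u_k$ of $\ker\lambda_i$ with $u_k=v_i$. The matrix $B_i'$ with columns $u_1,\dots,u_k$ satisfies $B_i'e_k=v_i$ and $\lambda_i\circ B_i'=x_1$. Hence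
$$S_i=B_i'\sigma_iB_i'^{-1},\qquad\sigma_i(x)=(x_1,\dots,x_{k-1},x_k+p_i(x_1)).$$
Choose distinct primes $D_i>\deg p_i$ and form $f_a$ as in (8). At the parameters $(\eta,A_0,B_1,\dots,B_N,a)=(0,A_0',B_1',\dots,B_N',a')$ the map $f_a$ is $A'S_1\cdots S_N$. The degree of $f_a$ is bounded and its coefficients depend continuously on the parameters. So $|f_a-F|<\varepsilon$ on $Q$ for all parameters sufficiently near this point.

**Step 2 (good parameters are dense).** We show that arbitrarily near $(A_0',B_1',\dots,B_N')$ there are $(A_0,B_1,\dots,B_N)$ with $\det A_0=J$ satisfying (G1)–(G3). The set $\mathcal M=\{\det A_0=J\}\times GL_k(\mathbb C)^N$ is a connected complex manifold. The conditions (G1)–(G3) hold where finitely many holomorphic functions are nonzero: the $\det L_i$, the entries of $L_N$, and, for (G3), one $2\times2$ minor of the matrix with columns $v_{N-1},v_N$. By the identity theorem, the zero set of a holomorphic function that is not identically zero on $\mathcal M$ is closed and nowhere dense. So it suffices to see that each function is nonzero somewhere.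

* For $\det L_i$, $i<N$: let $M$ be the permutation matrix with $Me_{j+1}=e_j$ for $1\le j<k$ and $Me_1=e_k$. Then $\pi M\iota$ is the identity. Take $B_i=\mathrm{id}$, $B_{i+1}=M$.
* For $\det L_N$ and the entries of $L_N$: let $L$ be the $(k-1)\times(k-1)$ matrix with $2$ on the diagonal and $1$ elsewhere. It is the identity plus the all-ones matrix, with eigenvalues $1$ and $k$, so it is invertible with nonzero entries. Let $M_0$ have $L$ in rows $1,\dots,k-1$ and columns $2,\dots,k$, a $1$ at position $(k,1)$, and zeros elsewhere. Then $\det M_0=\pm\det L\ne0$ and $\pi M_0\iota=L$. Take $B_1=B_N=\mathrm{id}$ and $A_0=\mu M_0$ with $\mu^k\det M_0=J$. Then $L_N=\mu L$.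
* For (G3): take $B_{N-1}=\mathrm{id}$ and $B_N$ with last column $e_1$. Then $v_{N-1}=e_k$, $v_N=e_1$, and we use the minor of rows $1$ and $k$.

**Step 3 (choice of the parameters).** We now leave the degenerate point. Choose $(A_0,B_1,\dots,B_N)\in\mathcal M$ near $(A_0',B_1',\dots,B_N')$ satisfying (G1)–(G3), then $\eta\ne0$ small, then $a$ near $a'$ outside the finite union of proper affine subspaces of Proposition 4; this last choice is possible because such a union is nowhere dense. Then $|f_a-F|<\varepsilon$ on $Q$, and $C(f_a)=\langle f_a\rangle\simeq\mathbb Z$ by Proposition 4. The Jacobian matrix of $T_i$ is lower triangular with ones on the diagonal, so $\det DE_i=1$ and $\det Df_a=\det A_0=J$. By construction $f_a$ is a composition of affine and triangular automorphisms. Taking $Q=\{|z|\le n\}$ and $\varepsilon=1/n$ gives the sequence $(f_n)$.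

**Step 4 (the inverses converge).** We show that $f_n\to F$ locally uniformly in $\operatorname{Aut}(\mathbb C^k)$ implies the same for inverses. Let $E\subset\mathbb C^k$ be compact, and let $B'$ be a closed ball whose interior contains $F^{-1}(E)$. By compactness there is $c>0$ with $|F(x)-y|\ge c$ for $x\in\partial B'$, $y\in E$. For $n$ large, $|f_n-F|<c$ on $B'$. So for $y\in E$ the homotopy $(1-t)F+tf_n$ does not take the value $y$ on $\partial B'$, and the Brouwer degree of $f_n$ on $B'$ at $y$ equals that of $F$. The latter is $1$, since $F$ is an orientation-preserving diffeomorphism and $F^{-1}(y)\in\operatorname{int}B'$. Hence $y\in f_n(B')$, and by injectivity $x:=f_n^{-1}(y)\in B'$. Now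
$$|F(x)-y|=|F(x)-f_n(x)|\le\sup_{B'}|F-f_n|\to0,$$
uniformly in $y\in E$. The points $y$ and $F(x)$ stay in a fixed compact set, on which $F^{-1}$ is uniformly continuous. Therefore $|f_n^{-1}(y)-F^{-1}(y)|=|F^{-1}(F(x))-F^{-1}(y)|\to0$ uniformly on $E$.

Together with the case $k=1$, treated in Section 2, this proves Theorem 1. $\blacksquare$
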